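\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Square-complementary graphs with prescribed\\ clique number and chromatic number}


\begin{abstract}
A graph is square-complementary (squco) if its square is isomorphic to its
complement. We show that the chromatic number of squco graphs is not bounded by
any constant, even for triangle-free squco graphs. More generally, every finite
graph $H$ is an induced subgraph of a squco graph $G$ with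
$\chi(G)=\max(2,\chi(H))$ and $\omega(G)=\max(2,\omega(H))$. The construction is
explicit: each element of a labeled template is replaced by a copy of the cyclic
group $\mathbb{Z}_{12}$.
\end{abstract}

\section{The question and the answer}

All graphs are finite, simple and undirected. The \emph{square} $G^2$ of a graph
$G$ has the same vertex set, and two distinct vertices are adjacent in $G^2$ if
their distance in $G$ is at most two. A graph $G$ is
\emph{square-complementary}, or \emph{squco}, if $G^2\cong\overline G$. We write
$\chi$ for the chromatic number and $\omega$ for the clique number.

It helps to take complements. Sort the pairs of distinct vertices of $G$ into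
three classes: distance $1$, distance $2$, and distance at least $3$ (infinite
distance included). The pairs of the third class are the edges of
$\overline{G^2}$, so
\[
G\text{ is squco}\iff G\cong\overline{G^2}
\iff
\text{some permutation of }V(G)\text{ carries the edges onto the far pairs,}
\]
where a \emph{far pair} is a pair at distance at least $3$. The one-vertex graph
$K_1$ is squco for trivial reasons. In the cycle $C_7$ on $\mathbb{Z}_7$, the far
pairs are the pairs $\{i,i+3\}$, and $i\mapsto 3i$ carries the edges $\{i,i+1\}$
onto them; so $C_7$ is squco.

These examples have chromatic numbers $1$ and $3$. The following question is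
posed in \cite{source}: \emph{is there a constant $c$ such that every squco graph
$G$ satisfies $\chi(G)\le c$?} The definition pulls in two directions. There must
be as many far pairs as edges, so at most half of all pairs are edges; but every
pair that is neither an edge nor a far pair needs a common neighbor, so the edges
cannot be too few. Every local structure must also occur twice: a clique on $k$
vertices forces $k$ vertices at pairwise distance at least $3$. One might suspect
that so rigid a condition limits the chromatic number. It does not.

\begin{theorem}\label{thm:trianglefree}
For every $k$ there is a triangle-free squco graph $G$ with $\chi(G)\ge k$.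
\end{theorem}

\begin{theorem}\label{thm:main}
For every finite graph $H$ there is a squco graph $G$ that contains $H$ as an
induced subgraph and satisfies
\[
\chi(G)=\max(2,\chi(H)),\qquad \omega(G)=\max(2,\omega(H)).
\]
\end{theorem}

\begin{corollary}\label{cor:pairs}
Every finite graph is an induced subgraph of a squco graph. The pairs
$(\omega(G),\chi(G))$ realized by squco graphs $G\ne K_1$ are exactly the integer
pairs $(a,b)$ with $2\le a\le b$.
\end{corollary}

So no constant $c$ exists. The only outside fact we use is classical
\cite{mycielski}: for every $b\ge 2$ there is a triangle-free graph with chromatic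
number exactly $b$. Given this, Theorem~\ref{thm:trianglefree} follows from
Theorem~\ref{thm:main}, but it has a much shorter proof of its own, which we give
first.

The idea is to replace each element of a finite ``template'' by a fiber of $12$
vertices. Between two fibers the pairs are either all at distance $1$, or all at
distance $2$, or all far, or they are split between edges and far pairs by one
fixed pattern. The pattern has two properties: a permutation of the indices
exchanges its edges with its far pairs, and it provides a common neighbor for any
two vertices whose fibers are both joined by the pattern to a third. This reduces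
the theorems to finding suitable templates.

\begin{remark}\label{rem:optimal}
\emph{Every squco graph other than $K_1$ has an edge.} Indeed, an edgeless graph
on at least two vertices has an edgeless square and a complete complement. Hence
$\omega(G)\ge2$ and $\chi(G)\ge2$ for every squco $G\neq K_1$. Since also
$\chi(G)\ge\chi(H)$ and $\omega(G)\ge\omega(H)$ whenever $G$ contains $H$ as an
induced subgraph, both parameters in Theorem~\ref{thm:main} are simultaneously as
small as possible if $|V(H)|\ge2$.
\end{remark}

\section{The smallest case: blowing up an edge}\label{sec:edge}

We construct $G$ by deciding in advance which pairs shall be at distance $1$, $2$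
and at least $3$, and then checking that the decision is consistent.

\begin{lemma}\label{lem:criterion}
Let $V$ be a finite nonempty set, and let each pair of distinct elements of $V$ be
labeled $1$, $2$ or $3$ so that the following hold.
\begin{itemize}
\item[(L1)] For every pair $pq$ labeled $2$ there is $z\in V\setminus\{p,q\}$ such
that $pz$ and $qz$ are labeled $1$.
\item[(L2)] For no pair $pq$ labeled $3$ is there such a $z$.
\item[(L3)] Some permutation $\sigma$ of $V$ carries the set of pairs labeled $1$
onto the set of pairs labeled $3$.
\end{itemize}
Then the graph $G$ on $V$ whose edges are the pairs labeled $1$ is squco.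
\end{lemma}

\begin{proof}
Pairs labeled $1$ are at distance $1$. Pairs labeled $2$ are nonadjacent and
have a common neighbor by (L1), so they are at distance $2$. Pairs labeled $3$
are nonadjacent without a common neighbor by (L2), so they are far. Thus the edges
of $\overline{G^2}$ are the pairs labeled $3$, and $\sigma$ is an isomorphism
from $G$ to $\overline{G^2}$.
\end{proof}

We look for a bipartite example, with sides $\{p_i\}$ and $\{q_j\}$ indexed by the
same finite set. Label the pairs inside each side $2$, and the pairs $p_iq_j$
either $1$ or $3$. Then (L2) costs nothing, because no vertex is joined by edges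
to both sides. We need any two vertices on one side to have a common neighbor, and
we need a permutation exchanging the $1$'s and the $3$'s among the pairs $p_iq_j$.

Let us index by a cyclic group $\mathbb{Z}_n$ and label $p_iq_j$ with $1$ exactly
when $i+j$ lies in a set $S\subseteq\mathbb{Z}_n$. A vertex $q_k$ is a common
neighbor of $p_i$ and $p_j$ when $i+k$ and $j+k$ both lie in $S$. Such a $k$ exists
for all $i,j$ exactly when every element of $\mathbb{Z}_n$ is a difference of two
elements of $S$; the other side is treated alike. For the permutation we try
$p_i\mapsto p_{ui+c}$, $q_j\mapsto q_{uj+c}$ with a unit $u$. It acts on the index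
sum $x=i+j$ by $\alpha(x)=ux+2c$, so we want $\alpha$ to carry $S$ onto its
complement. The two simplest multipliers fail. If $u=1$, the complement of $S$ is
$S+2c$, and so $2c$ is not a difference of two elements of $S$. If $u=-1$, then
$\alpha(c)=c$ is a fixed point, which cannot move from $S$ to its complement or
back. With $n=12$, $u=5$ and $c=3$ there is a solution.

\begin{lemma}\label{lem:S}
Let $S=\{0,1,2,3,7,8\}\subseteq\mathbb{Z}_{12}$.
\begin{itemize}
\item[(S1)] For all $x\in\mathbb{Z}_{12}$: $x\in S$ if and only if $5x+6\notin S$.
\item[(S2)] Every element of $\mathbb{Z}_{12}$ is a difference of two (possibly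
equal) elements of $S$.
\end{itemize}
\end{lemma}

\begin{proof}
The map $x\mapsto5x+6$ is a bijection of $\mathbb{Z}_{12}$, since $5$ is a unit,
and it sends $0,1,2,3,7,8$ to $6,11,4,9,5,10$ respectively. These are exactly the
elements outside $S$, which proves (S1). For (S2) write
\[
0=0-0,\quad 1=1-0,\quad 2=2-0,\quad 3=3-0,\quad 4=7-3,\quad 5=7-2,\quad 6=7-1,
\]
and exchange the two terms for the negatives $7,\dots,11$.
\end{proof}

So the bipartite graph on $24$ vertices $p_i,q_j$ ($i,j\in\mathbb{Z}_{12}$), with
$p_i$ and $q_j$ adjacent when $i+j\in S$, is squco. For instance, $p_0$ is adjacent
to $q_k$ for $k\in\{0,1,2,3,7,8\}$ and $p_6$ to $q_k$ for $k\in\{1,2,6,7,8,9\}$,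
so $q_1,q_2,q_7,q_8$ are their common neighbors. The map $i\mapsto 5i+3$, applied
to the indices on both sides, turns an index sum $x$ into $5x+6$ and so exchanges
edges and far pairs.

The sum $i+j$ and the map $i\mapsto5i+3$ treat the two sides alike. This matters
below, where one copy of $\mathbb{Z}_{12}$ is paired in this way with many others:
the same rule and the same map serve for all these pairs at once.

\section{Templates}

The example replaces each vertex of an edge by a fiber $\mathbb{Z}_{12}$ and the
edge by a balanced mixture of labels $1$ and $3$. We now replace the edge by a
larger object. A triangle of mixed pairs is forbidden: in three fibers $t,s,u$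
labeled by the rule above, $(t,2)(s,2)$ gets label $3$, as $4\notin S$, while
$(u,0)$ is joined to both by label $1$, as $2\in S$. This violates (L2). So if
every pair of fibers is either mixed or constantly labeled $2$ or $3$, then $G$ has
no triangle. To allow triangles in $G$ we also admit pairs of fibers on which the
label is constantly $1$. Since labels $1$ and $3$ must be exchanged, constant
labels $3$ come with them. This leads to four labels: $1$, $2$, $3$ and $\ast$
(``mixed'').

\begin{definition}\label{def:template}
A \emph{template} is a finite nonempty set $T$ with a label from $\{1,2,3,\ast\}$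
on each pair of distinct elements and a permutation $\tau$ of $T$ which maps pairs
labeled $1$ to pairs labeled $3$ and vice versa, and preserves the labels $2$
and $\ast$, such that the following hold.
\begin{itemize}
\item[(T1)] If $u,v,w\in T$ are distinct and none of $uv,vw,uw$ is labeled $2$,
then all three are labeled $1$ or all three are labeled $3$.
\item[(T2)] If $u=v$, or if $uv$ is labeled $2$, then there is $w\in T$, different
from $u$ and $v$, such that $uw$ and $vw$ are both labeled $\ast$.
\end{itemize}
We call $w$ in (T2) a \emph{common mixed neighbor} of $u$ and $v$. The \emph{near
graph} $T^{+}$ is the graph on $T$ whose edges are the pairs labeled $1$ or $\ast$.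
\end{definition}

Condition (T1) will give (L2), and (T2) will give (L1). In (T2) the case $u=v$ is
needed because two vertices of the same fiber must have a common neighbor.

\begin{lemma}\label{lem:blowup}
For every template $T$ there is a squco graph $G$ that contains $T^{+}$ as an
induced subgraph and has a homomorphism to $T^{+}$. In particular
$\chi(G)=\chi(T^{+})$ and $\omega(G)=\omega(T^{+})$.
\end{lemma}

\begin{proof}
Let $V=T\times\mathbb{Z}_{12}$, with $S$ as in Lemma~\ref{lem:S}. Label a pair of
distinct elements $p=(t,i)$ and $q=(s,j)$ of $V$ as follows.
\begin{itemize}
\item If $t=s$, the label is $2$.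
\item If $ts$ is labeled $1$, $2$ or $3$, then $pq$ gets the same label.
\item If $ts$ is labeled $\ast$, then $pq$ gets label $1$ if $i+j\in S$, and $3$
otherwise.
\end{itemize}
We verify the conditions of Lemma~\ref{lem:criterion}.

(L1) Let $pq$ be labeled $2$, so that $t=s$ or $ts$ is labeled $2$. Take $w$
from (T2), applied to $t$ and $s$. By (S2) write $i-j=x-y$ with $x,y\in S$,
and put $k=x-i=y-j$ and $z=(w,k)$. Since $i+k=x\in S$ and $j+k=y\in S$, both $pz$
and $qz$ are labeled $1$.

(L2) Suppose that $pq$ is labeled $3$ while $pz$ and $qz$ are labeled $1$. Then
the $T$-coordinates of $p,q,z$ are distinct, and no two of them form a pair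
labeled $2$. By (T1) these coordinates are pairwise labeled $1$ or pairwise
labeled $3$, and $pq,pz,qz$ inherit this common label, a contradiction.

(L3) Let $\sigma(t,i)=(\tau t,\,5i+3)$, a permutation of $V$. It maps pairs within
a fiber to pairs within a fiber. On pairs of elements over a pair $ts$ labeled
$1$, $2$ or $3$, it exchanges the labels $1$ and $3$ and keeps $2$, because $\tau$
does. If $ts$ is labeled $\ast$, then so is the pair formed by $\tau t$ and
$\tau s$, and the index sum $i+j$ becomes $5(i+j)+6$, so by (S1) the labels $1$ and
$3$ are exchanged. Hence the pairs labeled $1$ are carried exactly onto the pairs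
labeled $3$.

So the graph $G$ of pairs labeled $1$ is squco. The projection $(t,i)\mapsto t$ is
a homomorphism $G\to T^{+}$, since a pair labeled $1$ lies over a pair labeled
$1$ or $\ast$. The vertices $(t,0)$, $t\in T$, induce a copy of $T^{+}$: as
$0+0\in S$, the pair $(t,0)(s,0)$ is labeled $1$ exactly when $ts$ is labeled
$1$ or $\ast$. The copy gives $\chi(G)\ge\chi(T^{+})$ and
$\omega(G)\ge\omega(T^{+})$. The homomorphism gives the reverse inequalities: we
may pull back colorings along it, and it is injective on cliques.
\end{proof}

\begin{remark}
The proof uses only that the label of $(t,i)(s,j)$ over a mixed pair is $f(i,j)$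
for a symmetric function $f$ on a finite nonempty set, with values in $\{1,3\}$,
such that any two (possibly equal) $i,j$ have a $k$ with $f(i,k)=f(j,k)=1$, and
such that some permutation $\beta$ satisfies $f(\beta i,\beta j)\ne f(i,j)$ for all
$i,j$. (An index $i$ with $f(i,i)=1$, to be used in place of $0$, exists since
$f(i,i)\neq f(\beta i,\beta i)$.) Such a $\beta$ cannot be an involution: if
$\beta^2 i=i$, then $f(\beta i,\beta^2i)=f(\beta i,i)=f(i,\beta i)$, a
contradiction. Our $\beta(i)=5i+3$ satisfies $\beta^2(i)=i+6$ and has only cycles
of length $4$.
\end{remark}

\section{Triangle-free squco graphs of large chromatic number}\label{sec:trianglefree}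

If only the labels $2$ and $\ast$ occur, then (T1) says that the mixed pairs form a
triangle-free graph, and (T2) says that in it any two equal or nonadjacent vertices
have a common neighbor. Maximal triangle-free graphs have these properties.

\begin{proof}[Proof of Theorem~\ref{thm:trianglefree}]
Let $M$ be a triangle-free graph with $\chi(M)\ge\max(k,2)$, which exists by
\cite{mycielski}. Add edges to $M$, on the same vertex set, until no edge can be
added without creating a triangle, and call the result $Q$. Then $Q$ is
triangle-free and $\chi(Q)\ge\chi(M)\ge k$. By maximality any two distinct
nonadjacent vertices of $Q$ have a common neighbor. Also $Q$ has at least two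
vertices, and none is isolated: a vertex is adjacent to, or has a common neighbor
with, any other vertex.

Let $T=V(Q)$ and $\tau=\mathrm{id}$, and label the edges of $Q$ with $\ast$ and the
other pairs with $2$. The condition on $\tau$ holds since no pair is labeled $1$
or $3$. Condition (T1) holds since $Q$ is triangle-free. Condition (T2) holds for
$uv$ labeled $2$ by the existence of a common neighbor, and for $u=v$ because $u$
is not isolated. So $T$ is a template with $T^{+}=Q$, and
Lemma~\ref{lem:blowup} gives a squco graph $G$ with
$\omega(G)=\omega(Q)=2$ and $\chi(G)=\chi(Q)\ge k$.
\end{proof}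

For $Q=K_2$ this is the $24$-vertex example of Section~\ref{sec:edge}; the maximal
triangle-free graph $Q=C_5$ gives a triangle-free squco graph on $60$ vertices with
chromatic number $3$.

\section{Planting an arbitrary graph}

To prove Theorem~\ref{thm:main} it suffices, by Lemma~\ref{lem:blowup}, to find a
template $T$ such that $T^{+}$ contains $H$ as an induced subgraph,
$\chi(T^{+})=\max(2,\chi(H))$ and $\omega(T^{+})=\max(2,\omega(H))$. Triangles of
$H$ cannot consist of mixed pairs, so we label the edges of $H$ with $1$. To
provide their images under $\tau$ we add a second copy $H'$ of $H$, whose edges are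
labeled $3$. The remaining work is to supply the common mixed neighbors required by
(T2) without raising $\chi$ or $\omega$.

If $\chi(H)\ge3$, the nonedges of $H$ will get label $2$. This is not possible in
general if $\chi(H)\le2$: if $T^{+}$ is to be bipartite with sides $X,Y$ and all
pairs inside the sides are to have label $2$, then a pair between $X$ and $Y$
cannot have label $2$, as it has no common neighbor in $T^{+}$. So we treat the
bipartite case separately, labeling the nonedges of $H$ between the sides with $3$.

\subsection{The case $\chi(H)\le2$}

Let $V(H)=U\cup W$ with $U$ and $W$ disjoint, possibly empty, independent sets.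
Take disjoint copies $U'$ and $W'$ of $U$ and $W$, written $u\mapsto u'$ and
$w\mapsto w'$, and two further elements $a,b$. Put
\[
X=U\cup U'\cup\{a\},\qquad Y=W\cup W'\cup\{b\},\qquad T=X\cup Y .
\]
Pairs inside $X$ and pairs inside $Y$ are labeled $2$. For $u\in U$ and $w\in W$,
label $uw$ with $1$ and $u'w'$ with $3$ if $uw\in E(H)$; label $uw$ with $3$ and
$u'w'$ with $1$ if $uw\notin E(H)$. All other pairs between $X$ and $Y$ are
labeled $\ast$. Let $\tau$ interchange $u\leftrightarrow u'$ and
$w\leftrightarrow w'$ and fix $a$ and $b$; it exchanges the labels $1$ and $3$ and
preserves $2$ and $\ast$.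

Among any three elements two lie on the same side, forming a pair labeled $2$, so
(T1) is vacuous. For (T2), any two equal or distinct elements of $X$ have the
common mixed neighbor $b$, those of $Y$ have $a$, and no pair between $X$ and $Y$
is labeled $2$. So $T$ is a template. Its near graph is bipartite with sides
$X,Y$ and contains the edge $ab$, so $\chi(T^{+})=\omega(T^{+})=2$. On $U\cup W$ it
induces $H$. This proves Theorem~\ref{thm:main} when $\chi(H)\le2$.

\subsection{An auxiliary graph}

Let now $h=\chi(H)\ge3$. We shall add to the two copies of $H$ a collection of
\emph{helpers}, which serve as common mixed neighbors. The helpers need common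
mixed neighbors themselves, and we arrange this by modeling them on a fixed
triangle-free graph $O$ of the kind used in Section~\ref{sec:trianglefree}. To
control the chromatic number we want $O$ to be $3$-colored; and, as we shall see,
every vertex of $O$ must have neighbors in both of the other color classes.

The pentagon does not suffice: if in a proper $3$-coloring of $C_5$ every vertex
had two differently colored neighbors, the colors would repeat with period $3$
around the cycle, which is impossible as $3\nmid5$. We use the following graph on
$20$ vertices. Let $V(O)=X\cup Y\cup Z$, where now
\[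
X=\{x_1,\dots,x_5\},\qquad Y=\{y_1,\dots,y_5\},\qquad
Z=\{z_e:\ e\subset\{1,\dots,5\},\ |e|=2\},
\]
and let the edges be $x_iy_i$ for all $i$, and, for each $e$ and $i$, the pair
$y_iz_e$ if $i\in e$ and the pair $x_iz_e$ if $i\notin e$. So $z_e$ is adjacent to
exactly one end of each edge $x_iy_i$. Let $\lambda=1,2,3$ on $X,Y,Z$ respectively.

\begin{lemma}\label{lem:O}
The graph $O$ and the map $\lambda$ have the following properties.
\begin{itemize}
\item[(O1)] $\lambda$ is a proper coloring of $O$, and every vertex of $O$ has
neighbors in both color classes other than its own.
\item[(O2)] $O$ is triangle-free.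
\item[(O3)] Any two vertices of $O$ that are equal or nonadjacent have a common
neighbor.
\end{itemize}
\end{lemma}

\begin{proof}
(O1) No edge joins two vertices of the same class. The vertex $x_i$ is adjacent to
$y_i$ and to $z_e$ for $e\not\ni i$; the vertex $y_i$ is adjacent to $x_i$ and to
$z_e$ for $e\ni i$; the vertex $z_e$ is adjacent to $y_i$ for $i\in e$ and to $x_i$
for $i\notin e$.

(O2) By (O1) a triangle would consist of some $x_i,y_j,z_e$. Then $i=j$ since
$x_iy_j$ is an edge, and $z_e$ would be adjacent to both ends of $x_iy_i$, which is
not the case.

(O3) The possible pairs and their common neighbors are as follows.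
\begin{itemize}
\item $x_i,x_j$ (possibly $i=j$): $z_e$ with $e\cap\{i,j\}=\emptyset$.
\item $y_i,y_j$ (possibly $i=j$): $z_e$ with $\{i,j\}\subseteq e$.
\item $z_e,z_f$ (possibly $e=f$): $x_i$ with $i\notin e\cup f$, which exists since
$|e\cup f|\le4$.
\item $x_i,y_j$ with $i\ne j$: $z_e$ with $j\in e$ and $i\notin e$.
\item $x_i,z_e$ nonadjacent, so that $i\in e$: $y_i$.
\item $y_i,z_e$ nonadjacent, so that $i\notin e$: $x_i$.\qedhere
\end{itemize}
\end{proof}

\subsection{The template for $\chi(H)\ge3$}

Let $H'$ be a disjoint copy of $H$, with isomorphism $v\mapsto v'$. Put
$C=V(H)\cup V(H')$, and let $F$ be the graph on $C$ with edge set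
$E(H)\cup E(H')$. Let $\varphi$ be a proper coloring of $H$ with colors
$1,\dots,h$, extended to $C$ by $\varphi(v')=\varphi(v)$; it is a proper coloring
of $F$.

A helper will be a pair $(o,I)$, where $o\in V(O)$ determines its relation to other
helpers and $I\subseteq C$ is the set of its mixed neighbors in $C$. By (T1), two
mixed neighbors of one helper must form a pair labeled $2$, so $I$ must be
independent in $F$. For the coloring bound we want to color $(o,I)$ by
$\lambda(o)$, so this color must not occur on $I$. Finally, $|I|\le2$ is enough to
serve pairs. Thus we put
\[
T=C\ \cup\ \{(o,I):\ o\in V(O),\ I\subseteq C\text{ independent in }F,\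
|I|\le2,\ \lambda(o)\notin\varphi(I)\},
\]
with the following labels.
\begin{itemize}
\item Pairs in $E(H)$ are labeled $1$, and pairs in $E(H')$ are labeled $3$.
\item Pairs $c,(o,I)$ with $c\in I$ are labeled $\ast$.
\item Pairs $(o,I),(o',J)$ with $oo'\in E(O)$ and $I\cap J=\emptyset$ are labeled
$\ast$.
\item All other pairs are labeled $2$.
\end{itemize}
The condition $I\cap J=\emptyset$ prevents mixed triangles $c,(o,I),(o',J)$; when
it fails, a common mixed neighbor of the two helpers is at hand, namely an element
of $I\cap J$.

Let $\tau$ interchange $v\leftrightarrow v'$ and map $(o,I)$ to $(o,\tau I)$. This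
is well defined, as $\tau$ acts on $C$ as an automorphism of $F$ preserving
$\varphi$. It interchanges $E(H)$ and $E(H')$, hence the labels $1$ and $3$. It
preserves the relations $c\in I$ and $I\cap J=\emptyset$ and fixes the
$O$-coordinates, so it preserves the labels $\ast$ and $2$.

\medskip\noindent\textbf{(T1)}
Consider three distinct elements of $T$, no two forming a pair labeled $2$.
\begin{itemize}
\item If all three are in $C$, they form a triangle of $F$. It lies in $H$, with
all labels $1$, or in $H'$, with all labels $3$.
\item If they are $c,c'\in C$ and a helper $(o,I)$, then $c,c'\in I$ are adjacent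
in $F$, contradicting the independence of $I$.
\item If they are $c\in C$ and helpers $(o,I),(o',J)$, then
$c\in I\cap J=\emptyset$, a contradiction.
\item If they are three helpers, their $O$-coordinates form a triangle in $O$,
contradicting (O2).
\end{itemize}

\noindent\textbf{(T2)}
Consider two elements of $T$ that are equal or form a pair labeled $2$. We name a
common mixed neighbor $w$.
\begin{itemize}
\item \emph{Two elements $c,c'\in C$.} The set $\{c,c'\}$ is independent in $F$.
Choose $o\in V(O)$ with
$\lambda(o)\in\{1,2,3\}\setminus\{\varphi(c),\varphi(c')\}$. Then
$w=(o,\{c,c'\})$ is a helper and is as required.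
\item \emph{An element $c\in C$ and a helper $(o,I)$.} Here $c\notin I$. By (O1)
the vertex $o$ has neighbors of two different colors, hence a neighbor $o'$ with
$\lambda(o')\ne\varphi(c)$. Take the helper $w=(o',\{c\})$. Its pair with $c$ is
mixed, and so is its pair with $(o,I)$, because $oo'\in E(O)$ and
$\{c\}\cap I=\emptyset$.
\item \emph{Two helpers $(o,I),(o',J)$.} If $o$ and $o'$ are equal or nonadjacent,
take a common neighbor $o''$ from (O3) and the helper $w=(o'',\emptyset)$. If
$oo'\in E(O)$, the helpers are distinct and their pair is labeled $2$, so there is
some $c\in I\cap J$; take $w=c$.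
\end{itemize}
So $T$ is a template. The second item is where both color classes in (O1) are
needed: the mixed neighbors of $c$ are helpers $(o',J)$ with
$\lambda(o')\neq\varphi(c)$, so if all neighbors of $o$ had the color $\varphi(c)$,
then $c$ and $(o,\emptyset)$ would have no common mixed neighbor.

\medskip\noindent\textbf{The near graph.}
A pair inside $V(H)$ is labeled $1$ if it is an edge of $H$ and $2$ otherwise, so
$V(H)$ induces $H$ in $T^{+}$. Hence $\chi(T^{+})\ge h$ and
$\omega(T^{+})\ge\omega(H)$.

Color $T^{+}$ by $\varphi$ on $C$ and by $\lambda(o)$ on each helper $(o,I)$. Pairs
labeled $1$ are properly colored since $\varphi$ is proper. A mixed pair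
$c,(o,I)$ has $c\in I$, so $\varphi(c)\ne\lambda(o)$ by the definition of $T$. A
mixed pair $(o,I),(o',J)$ has $oo'\in E(O)$, so $\lambda(o)\neq\lambda(o')$ by
(O1). Since $h\ge3$, only the colors $1,\dots,h$ occur, and $\chi(T^{+})=h$.

By (T1) every triangle of $T^{+}$ consists of pairs labeled $1$. Hence so does
every clique with at least three vertices, which is then a clique of $H$.
So $\omega(T^{+})\le\max(2,\omega(H))=\omega(H)$, where $\omega(H)\ge2$ because
$\chi(H)\ge3$. Lemma~\ref{lem:blowup} now gives a squco graph $G$ that contains
$H$ as an induced subgraph, with $\chi(G)=\chi(H)=\max(2,\chi(H))$ and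
$\omega(G)=\omega(H)=\max(2,\omega(H))$. This completes the proof of
Theorem~\ref{thm:main}. \qed

\section{The realizable pairs}

\begin{proof}[Proof of Corollary~\ref{cor:pairs}]
The first statement is contained in Theorem~\ref{thm:main}. If $G\ne K_1$ is squco,
then $G$ has an edge by Remark~\ref{rem:optimal}, so
$2\le\omega(G)\le\chi(G)$.

Conversely, let $2\le a\le b$, and let $H$ be the disjoint union of $K_a$ and a
triangle-free graph with chromatic number exactly $b$, which exists by
\cite{mycielski}. Then $\omega(H)=a$ and $\chi(H)=\max(a,b)=b$, and
Theorem~\ref{thm:main} gives a squco graph $G$ with $\omega(G)=a$ and $\chi(G)=b$.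
It is not $K_1$, since $\omega(G)\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{mycielski}
Mycielski, 1955.

\bibitem{source}
\emph{Graphs Whose Complement And} (as printed: GRAPHS WHOSE COMPLEMENT AND),\\
\texttt{http://rutcor.rutgers.edu/pub/rrr/reports2013/03\_2013.pdf}.

\end{thebibliography}

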